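\title{The generalized parabolicity conjecture for convergent $F$-isocrystals}

\begin{abstract}
Let $X$ be a smooth, geometrically connected variety over a finite field of characteristic $p$, let $\mathcal C$ be a convergent $F$-isocrystal on $X$ with $\overline{\mathbb Q}_p$-coefficients, and let $U\subset X$ be a dense open subscheme on which $\mathcal C$ has a slope filtration. We prove that the Tannakian group of $\mathcal C|_U$ is the stabilizer of the slope filtration in the Tannakian group of $\mathcal C$. This is the generalized parabolicity conjecture, for all convergent $\mathcal C$. Chevalley's theorem and duality reduce it to an extension theorem, valid over any perfect field: a subobject on $U$ with nonzero image in the quotient of largest slope contains a subobject defined on $X$ with the same image. The extension theorem rests on the integrality of Frobenius eigenvectors of largest slope along every divisor and on purity of the branch locus.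
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
Let $k$ be a finite field of characteristic $p$ and let $X$ be a smooth, geometrically connected variety of positive dimension over $k$. On an affine open subset with a $p$-adic formal lift, a convergent $F$-isocrystal is a vector bundle with an integrable connection and a horizontal Frobenius $\varphi$; Section~\ref{sec:background} recalls the precise description. Its fiber at a point $x$ is a vector space over $W(\overline{k(x)})[1/p]$ with a semilinear bijection $\varphi$, and the Dieudonn\'e--Manin theorem attaches rational numbers to this fiber, its \emph{slopes}: a vector with $\varphi^a v=p^b v$ has slope $b/a$. An object on $U$ is \emph{isoclinic of slope $\mu$} if $\mu$ is its only slope at every point of $U$, the generic point included.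

Let $\mathrm{FIsoc}(X,\overline{\mathbb Q}_p)$ be the Tannakian category of convergent $F$-isocrystals on $X$ with $\overline{\mathbb Q}_p$-coefficients, and fix a $\overline{\mathbb Q}_p$-valued fiber functor $\omega$. For an object $\mathcal C$, let $\langle\mathcal C\rangle$ be the full subcategory of subquotients of finite sums of objects $\mathcal C^{\otimes m}\otimes(\mathcal C^\vee)^{\otimes n}$, and let $G(\mathcal C)\subset GL(\omega(\mathcal C))$ be the group of tensor automorphisms of $\omega$ on $\langle\mathcal C\rangle$. The functor $\omega$ identifies $\langle\mathcal C\rangle$ with the category of representations of $G(\mathcal C)$. In particular, for $\mathcal D\in\langle\mathcal C\rangle$, the subobjects of $\mathcal D$ correspond to the $G(\mathcal C)$-stable subspaces of $\omega(\mathcal D)$: the smaller the group, the more subobjects.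

Let $U\subset X$ be a dense open subscheme and choose $\omega$ to factor through restriction to $U$. Restriction induces a closed immersion $G(\mathcal C|_U)\subset G(\mathcal C)$, and the difference between the two groups measures how many subobjects the objects $\mathcal D|_U$ acquire that do not come from $X$. For a lisse $\ell$-adic sheaf there are none, because $\pi_1(U)\to\pi_1(X)$ is surjective. For $F$-isocrystals the slopes can vary from point to point, and this creates new subobjects. A \emph{slope filtration} of an object $M$ on $U$ is a filtration by subobjects
\[
M=S_1\supsetneq S_2\supsetneq\cdots\supsetneq S_l\supsetneq S_{l+1}=0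
\]
such that $S_i/S_{i+1}$ is isoclinic of slope $\mu_i\in\mathbb Q$ and $\mu_1>\cdots>\mu_l$. Thus small slopes sit in subobjects. We write $M_{\min}=S_l$ for the lowest nonzero step and $M_{\mathrm{top}}=S_1/S_2$ for the quotient of largest slope. If $\mathcal C|_U$ has a slope filtration $S_\bullet$, the subspaces $\omega(S_i)$ are stable under $G(\mathcal C|_U)$, so $G(\mathcal C|_U)$ is contained in the stabilizer of $S_\bullet$ in $G(\mathcal C)$, that is, in the subgroup of elements preserving every $\omega(S_i)$.

Two cases show what to expect. If $\mathcal C|_U$ is isoclinic, the filtration is trivial, slopes produce nothing, and one guesses $G(\mathcal C|_U)=G(\mathcal C)$ as in the $\ell$-adic case. At the other extreme, suppose that $\mathcal C$ has rank two, has a slope filtration with slopes $1>0$ on $U$, and has slopes $\frac12,\frac12$ at some point $x\in X$; this happens for the first crystalline cohomology of a family of elliptic curves with ordinary and supersingular fibers, with $U$ the ordinary locus. A subobject of $\mathcal C$ extending $S_2$ would have slope $0$ at the generic point, hence at $x$ (Section~\ref{ssec:slopes}), which is impossible.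 So $G(\mathcal C)$ moves the line $\omega(S_2)$, and the largest group that $G(\mathcal C|_U)$ could be is the intersection of $G(\mathcal C)$ with the Borel subgroup of $GL_2$ fixing that line. The generalized parabolicity conjecture of \cite{Cebotarev} asserts that the slope filtration is the only source of new subobjects: the inclusion of $G(\mathcal C|_U)$ in the stabilizer is an equality.

A theorem of D'Addezio has the same shape. Let $\mathcal C^\dagger$ be an overconvergent $\overline{\mathbb Q}_p$-$F$-isocrystal on $X$ and $\mathcal C$ the associated convergent one. If $\mathcal C$ has a slope filtration on $X$, then $G(\mathcal C)\subset G(\mathcal C^\dagger)$ is the stabilizer of that filtration. As a consequence, the conjecture holds when $\mathcal C$ is $\dagger$-extendable, that is, associated with an overconvergent object.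

\subsection{Results}
We prove the conjecture for every $\mathcal C$. D'Addezio's theorem is not used.

\begin{theorem}\label{thm:main}
Let $k$ be a finite field of characteristic $p$, let $X$ be a smooth, geometrically connected variety of positive dimension over $k$, and let $\mathcal C\in\mathrm{FIsoc}(X,\overline{\mathbb Q}_p)$. Let $U\subset X$ be a dense open subscheme such that $\mathcal C|_U$ has a slope filtration $S_\bullet$. Then $G(\mathcal C|_U)$ is the stabilizer of $S_\bullet$ in $G(\mathcal C)$.
\end{theorem}

Corollary~\ref{cor:consequences} draws some consequences, among them the one that explains the name of the conjecture. Theorem~\ref{thm:main} follows from two statements about $F$-isocrystals without coefficients. In both, $k$ is a perfect field of characteristic $p$, $X$ is a smooth connected variety of positive dimension over $k$, $U\subset X$ is dense open, and ``$F$-isocrystal'' has the meaning fixed in Section~\ref{ssec:affine}. The first describes what happens when a subobject on $U$ is enlarged as little as possible to make it extend to $X$: the lowest slope step does not change.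

\begin{theorem}[hull theorem]\label{thm:hull}
Let $M$ be an $F$-isocrystal on $X$ such that $M|_U$ has a slope filtration, and let $0\neq N\subset M|_U$ be a sub-$F$-isocrystal on $U$. Let $\overline N\subset M$ be the smallest sub-$F$-isocrystal on $X$ with $N\subset\overline N|_U$. Then $(\overline N|_U)_{\min}=N_{\min}$.
\end{theorem}

The second is dual in spirit and contains the substance of the paper. We write $M_{\mathrm{top}}$ for $(M|_U)_{\mathrm{top}}$.

\begin{theorem}[extension theorem]\label{thm:ext}
Let $M$ be an $F$-isocrystal on $X$ such that $M|_U$ has a slope filtration. Let $Q\subset M|_U$ be a sub-$F$-isocrystal whose image $N$ in $M_{\mathrm{top}}$ is nonzero. Then there is a nonzero sub-$F$-isocrystal $Y\subset M$ on $X$ with $Y|_U\subset Q$ whose image in $M_{\mathrm{top}}$ is $N$.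
\end{theorem}

The largest slope plays a special role here. In the rank two case above, $Q=S_2$ contains the restriction of no nonzero subobject on $X$; its image in $M_{\mathrm{top}}$ is zero, so the theorem does not apply to it.

\subsection{Plan of the proof}
Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:hull}, and Theorem~\ref{thm:hull} from Theorem~\ref{thm:ext}. To prove Theorem~\ref{thm:ext} we work on an affine open $V\subset X$, write down a candidate $T$ for the generic fiber of $Y$, and spread it out from the generic point to the points of codimension one (Section~\ref{sec:codimone}), then to all of $V$ (Section~\ref{sec:spread}), then to $X$ (Section~\ref{sec:glue}). Section~\ref{sec:rings} introduces the rings over which this takes place, and Section~\ref{sec:examples} shows the first step by hand in rank two.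

\section{$F$-isocrystals, slopes and coefficients}\label{sec:background}

Throughout, $k$ is a perfect field of characteristic $p$, $W=W(k)$, $K=W[1/p]$, and $X$ is a smooth connected variety of dimension $d\ge1$ over $k$; it is irreducible. We fix $q=p^s$ with $\mathbb F_q\subset k$ and put $\mathbb Z_q=W(\mathbb F_q)$, $\mathbb Q_q=\mathbb Z_q[1/p]$. The usual convention is $s=1$; the choice of $s$ affects only the normalization of slopes.

\subsection{Approximation modulo $p$ and Witt vectors}
Let $f\colon B\to B'$ be a homomorphism of $p$-torsion-free abelian groups. We use two elementary facts.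
\begin{itemize}
\item[(P1)] If $B$ is $p$-adically separated and $f$ is injective modulo $p$, then $f$ is injective. Indeed, $f(x)=0$ gives $x=px_1$ and $f(x_1)=0$, so $x\in\bigcap_n p^nB=0$.
\item[(P2)] If $B$ and $B'$ are $p$-adically complete and $f$ is bijective modulo $p$, then $f$ is bijective: it is surjective by successive approximation.
\end{itemize}

For a perfect ring $S$ of characteristic $p$, the ring $W(S)$ is $p$-complete and $p$-torsion free with $W(S)/p=S$; it is the only such ring, and every homomorphism $S\to S'$ of perfect rings lifts uniquely to $W(S)\to W(S')$. We write $\sigma$ for the lift of $y\mapsto y^q$; it is an automorphism of $W(S)$. Every element of $W(S)[1/p]$ has a unique expansion $\sum_{i\gg-\infty}[y_i]p^i$ with $y_i\in S$, its \emph{Teichm\"uller coordinates}; multiplication by $[\alpha]$ replaces $y_i$ by $\alpha y_i$, and multiplication by $p$ shifts the index. If $S\subset S'$ are perfect, uniqueness of the expansion gives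
\begin{equation}\label{eq:wittcap}
W(S)[1/p]\cap W(S')=W(S).
\end{equation}

\begin{lemma}\label{lem:j}
Let $B$ be a $p$-complete, $p$-torsion-free ring with an endomorphism $\sigma$ lifting the $q$-Frobenius of $B/p$. Every homomorphism from $B/p$ to a perfect ring $S$ lifts to a unique $\sigma$-equivariant homomorphism $j\colon B\to W(S)$.
\end{lemma}

\begin{proof}
Let $B_\infty$ be the colimit of $B\xrightarrow{\sigma}B\xrightarrow{\sigma}\cdots$. It is $p$-torsion free, and $B_\infty/p$ is the perfection $(B/p)^{\mathrm{perf}}$. So the $p$-completion of $B_\infty$ is $W((B/p)^{\mathrm{perf}})$, and the endomorphism induced by $\sigma$ lifts the $q$-Frobenius, hence is the $\sigma$ of Witt vectors. Since $\sigma$ is bijective on $W(S)$, a $\sigma$-equivariant map $j\colon B\to W(S)$ extends uniquely to a $\sigma$-equivariant map on $B_\infty$, namely $\sigma^{-n}\circ j$ on the $n$-th term, and then to the completion. Homomorphisms $W((B/p)^{\mathrm{perf}})\to W(S)$ are all $\sigma$-equivariant and correspond to homomorphisms $(B/p)^{\mathrm{perf}}\to S$, that is, to homomorphisms $B/p\to S$.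
\end{proof}

\subsection{The affine description}\label{ssec:affine}
An \emph{$F$-isocrystal} is a convergent isocrystal with a Frobenius structure for the absolute $q$-Frobenius. We use the following standard facts. The $F$-isocrystals on $X$ form an abelian tensor category with duals in which every object has finite length. They satisfy Zariski descent, and restriction to a dense open subscheme is exact and faithful.

Let $V=\operatorname{Spec}R\subset X$ be a nonempty affine open. Since $R$ is smooth, there is a $p$-complete, flat, formally smooth $W$-algebra $A_0$ with $A_0/p=R$, and an endomorphism $\sigma$ of $A_0$ lifting the $q$-Frobenius and inducing $\sigma$ on $W$. The ring $A_0$ is noetherian. Put $A=A_0[1/p]$. The module $\Omega$ of continuous differentials of $A_0/W$ is finite projective of rank $d$, and its dual is the module $\mathrm{Der}$ of continuous $W$-derivations of $A_0$. Hence a submodule $M'$ of a module $M$ with connection $\nabla$ satisfies $\nabla(M')\subset M'\otimes\Omega$ if and only if $\nabla_\partial(M')\subset M'$ for all $\partial\in\mathrm{Der}$. If $V'\subset V$ is a smaller affine open, the corresponding open subset of $\operatorname{Spf}A_0$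 gives the \emph{induced lift} $A_0'$; the map $\sigma$ extends to it, and $\Omega'=\Omega\otimes_{A_0}A_0'$.

The standard description (Berthelot, Ogus) is this. The $F$-isocrystals on $V$ are the finite projective $A$-modules $M$ with an integrable convergent connection $\nabla$ and a horizontal isomorphism $\sigma^*M\cong M$; kernels and cokernels are computed on modules, and restriction to $V'$ is $M\mapsto M\otimes_AA'$. We view the Frobenius as a $\sigma$-semilinear map $\varphi\colon M\to M$. Convergence means that on every affine open with \'etale coordinates $t_1,\dots,t_d$ and dual derivations $\partial_1,\dots,\partial_d$,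
\[
\epsilon^{|\alpha|}\,\Bigl\|\tfrac1{\alpha!}\nabla_{\partial_1}^{\alpha_1}\cdots\nabla_{\partial_d}^{\alpha_d}m\Bigr\|\to0\qquad(|\alpha|\to\infty)
\]
for all sections $m$ and all $0<\epsilon<1$. A $\nabla$-stable direct summand inherits convergence, since the norm restricts to it. The next lemma makes $\nabla$-stable submodules into direct summands.

\begin{lemma}\label{lem:proj}
A finitely generated $A$-module $M$ with a connection is projective.
\end{lemma}

\begin{proof}
We show that the Fitting ideals of $M$ are stable under $\mathrm{Der}$, and that such an ideal is locally zero or the unit ideal.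

Let $A^n\xrightarrow{B}A^m\to M\to0$ be a presentation and $\partial\in\mathrm{Der}$. Expressing $\nabla_\partial$ of the $m$ generators in terms of the generators gives a matrix $\Theta$ such that $\partial+\Theta$ on $A^m$ lifts $\nabla_\partial$. This operator preserves the image of $B$, so $\partial B+\Theta B=B\Theta'$ for a matrix $\Theta'$. By the Leibniz rule, $\partial(\wedge^tB)=(\wedge^tB)\Theta'_t-\Theta_t(\wedge^tB)$, where $\Theta_t,\Theta_t'$ are the extensions of $\Theta,\Theta'$ to $\wedge^t$ as derivations. So the ideal of $t\times t$ minors of $B$ is $\partial$-stable.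

Let $\mathfrak m\subset A$ be a maximal ideal. Its residue field $K'$ is finite over $K$, because $A$ is an affinoid $K$-algebra, hence separable over $K$. The ring $A_0$ is regular of dimension $d+1$, since its maximal ideals contain the nonzerodivisor $p$ and $R$ is regular of dimension $d$. So $A_{\mathfrak m}$ is regular of dimension at most $d$. The map $\mathfrak m/\mathfrak m^2\to\Omega\otimes K'$ is surjective: a linear form on $\Omega\otimes K'$ vanishing on the image gives a $K$-derivation $A\to K'$ killing $\mathfrak m$, that is, a $K$-derivation of $K'$, which is zero; and $\Omega$ is generated by exact differentials. By dimension count the map is bijective. Hence there are regular parameters $x_1,\dots,x_d$ of $A_{\mathfrak m}$ and $A$-linear combinations $\partial_1,\dots,\partial_d$ of elements of $\mathrm{Der}$ with $\partial_ix_j\equiv\delta_{ij}$ modulo $\mathfrak m$.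

Let $I\subset A_{\mathfrak m}$ be a nonzero ideal stable under the $\partial_i$, and let $f\in I$ be nonzero of minimal $\mathfrak m$-adic order $n$. Write $f\equiv h(x)$ modulo $\mathfrak m^{n+1}$ with $h$ a form of degree $n$ with coefficients in $A_{\mathfrak m}$ and nonzero reduction $\bar h\in K'[X_1,\dots,X_d]$, the associated graded ring. If $n>0$, then $\partial_if\equiv(\partial h/\partial X_i)(x)$ modulo $\mathfrak m^n$, and in characteristic $0$ some $\partial\bar h/\partial X_i$ is nonzero, so $\partial_if\in I$ has order $n-1$. Thus $n=0$ and $I=A_{\mathfrak m}$. If $r$ is minimal with $\mathrm{Fit}_r(M_{\mathfrak m})=A_{\mathfrak m}$, then $\mathrm{Fit}_{r-1}(M_{\mathfrak m})=0$, which means that $M_{\mathfrak m}$ is free of rank $r$.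
\end{proof}

\subsection{Slopes}\label{ssec:slopes}
Let $\mathbf k$ be an algebraically closed field of characteristic $p$. A \emph{$\varphi$-space} is a finite-dimensional vector space over $W(\mathbf k)[1/p]$ with a $\sigma$-semilinear bijection $\varphi$. A $\varphi$-stable subspace is again a $\varphi$-space. The Dieudonn\'e--Manin theorem says that a $\varphi$-space is the direct sum of its \emph{slope parts}, indexed by $\mu\in\mathbb Q$, functorially, and that for each $\mu$ there are integers $a\ge1$ and $b$ with $\mu=b/a$ such that every $\varphi$-stable subspace of the slope-$\mu$ part has a basis of vectors $v$ with $\varphi^av=p^bv$. Such a relation implies $\varphi^{ca}v=p^{cb}v$, so $a$ may be replaced by a multiple; it follows that slopes add under tensor product and change sign under duality. The \emph{Newton polygon} is the graph of the convex piecewise linear function on $[0,\dim]$ with value $0$ at $0$ whose slopes are the $\mu$, with multiplicity the dimension of the slope part.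

For an $F$-isocrystal $M$ on $V$, a point $x\in V$ and an algebraic closure $\mathbf k$ of $k(x)$, the fiber of $M$ at $x$ is the $\varphi$-space $M\otimes_AW(\mathbf k)[1/p]$, formed with the map $A_0\to W(\mathbf k)$ of Lemma~\ref{lem:j}. Taking the fiber is an exact tensor functor that preserves the rank. The Grothendieck--Katz theorem says that the endpoints of the Newton polygon are constant on $X$, and that the set of points where the polygon lies on or above a given polygon is closed. A convex polygon lies on or below the segment joining its endpoints. Therefore:
\begin{itemize}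
\item[(GK)] An $F$-isocrystal on $X$ with a single slope $\mu$ at the generic point is isoclinic of slope $\mu$ on $X$.
\end{itemize}
The same argument shows that it makes no difference to require isoclinicity at closed points only, since a closed subset containing all closed points is everything.

Let $M$ be an $F$-isocrystal on $U$ with a slope filtration $S_\bullet$. For $\mu\in\mathbb Q$ let $M^{\le\mu}$ (resp. $M^{<\mu}$) be the largest $S_i$ all of whose slopes are $\le\mu$ (resp. $<\mu$).

\begin{lemma}\label{lem:slopes}
Let $M,M'$ be $F$-isocrystals on $U$ with slope filtrations.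
\begin{itemize}
\item[(a)] Every morphism $M\to M'$ maps $M^{\le\mu}$ into $M'^{\le\mu}$. In particular the slope filtration is unique and stable under endomorphisms.
\item[(b)] For a subobject $Z\subset M$, both $Z$ and $M/Z$ have slope filtrations; $Z^{\le\mu}=Z\cap M^{\le\mu}$, and $(M/Z)^{\le\mu}$ is the image of $M^{\le\mu}$.
\item[(c)] The objects $M\oplus M'$, $M\otimes M'$ and $M^\vee$ have slope filtrations, with $(M\oplus M')^{\le\mu}=M^{\le\mu}\oplus M'^{\le\mu}$,
\[
(M\otimes M')^{\le\mu}=\sum_{\mu_1+\mu_2=\mu}M^{\le\mu_1}\otimes M'^{\le\mu_2},\qquad (M^\vee)^{\le\mu}=(M/M^{<-\mu})^\vee .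
\]
In particular $(M^\vee)_{\mathrm{top}}=(M_{\min})^\vee$.
\end{itemize}
\end{lemma}

\begin{proof}
At every point, the fiber of $M^{\le\mu}$ is the sum of the slope parts of slope $\le\mu$ of the fiber of $M$. Conversely, an increasing family of subobjects $(Z_\mu)_{\mu\in\mathbb Q}$ with finitely many jumps and with this property at every point has isoclinic graded pieces, so it is a slope filtration. For (a), the image of $M^{\le\mu}\to M'/M'^{\le\mu}$ has zero fibers, hence rank zero. For (b) and (c), the right-hand sides are increasing families with finitely many jumps, their formation commutes with taking fibers, and on $\varphi$-spaces the formulas hold because $\varphi$-stable subspaces and quotients decompose into slope parts.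
\end{proof}

\subsection{Coefficients}\label{ssec:coeff}
Let $k$ be finite. An object of $\mathrm{FIsoc}(X,\overline{\mathbb Q}_p)$ is an $F$-isocrystal $M$ with a $\mathbb Q_q$-algebra homomorphism $\gamma\colon L\to\operatorname{End}(M)$, where $L\subset\overline{\mathbb Q}_p$ is a finite extension of $\mathbb Q_q$, in the $2$-colimit over $L$ along the extensions of scalars $M\mapsto M\otimes_LL'$. Slopes and slope filtrations are those of the underlying $F$-isocrystal $M$. The object underlying $M\otimes_LL'$ is $M^{\oplus[L':L]}$, so these notions do not depend on $L$, and by Lemma~\ref{lem:slopes}(a) the steps $M^{\le\mu}$ are $\gamma$-stable, hence subobjects in the category with coefficients. The tensor product $M\otimes_LM'$ is the direct factor of $M\otimes M'$ cut out by the idempotent of $L\otimes_{\mathbb Q_q}L$ that corresponds to multiplication $L\otimes L\to L$, and the dual of $(M,\gamma)$ is $M^\vee$ with the transposed action. Projecting the formula of Lemma~\ref{lem:slopes}(c) to this direct factor, by (b), we see that Lemma~\ref{lem:slopes} holds verbatim in $\mathrm{FIsoc}(U,\overline{\mathbb Q}_p)$.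

\section{Reduction to the extension theorem}\label{sec:reduction}

\subsection{From the hull theorem to Theorem~\ref{thm:main}}
Put $G=G(\mathcal C)$ and $H=G(\mathcal C|_U)$, and let $P\subset G$ be the stabilizer of $S_\bullet$. We know $H\subset P$. By Chevalley's theorem, every closed subgroup of a linear algebraic group is the stabilizer of a line in some finite-dimensional representation. So it suffices to show that $P$ fixes one line, and for this we must describe the line using only subspaces that $P$ is known to preserve. There are two kinds: the fibers of subobjects defined on $X$, which all of $G$ preserves, and the steps of slope filtrations.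

\begin{lemma}\label{lem:Ppreserves}
For every $\mathcal D\in\langle\mathcal C\rangle$, the object $\mathcal D|_U$ has a slope filtration, and $\omega((\mathcal D|_U)^{\le\mu})$ is $P$-stable for all $\mu$.
\end{lemma}

\begin{proof}
The statement holds for $\mathcal C$ by definition of $P$, and for the unit object. Since $\omega$ is an exact tensor functor, Lemma~\ref{lem:slopes}(c) shows that it passes to direct sums, tensor products and duals. If it holds for $\mathcal D$ and $\mathcal Z\subset\mathcal D$ is a subobject on $X$, then by Lemma~\ref{lem:slopes}(b) the space $\omega((\mathcal Z|_U)^{\le\mu})$ is the intersection of the $G$-stable space $\omega(\mathcal Z)$ with a $P$-stable space, and $\omega(((\mathcal D/\mathcal Z)|_U)^{\le\mu})$ is the image of a $P$-stable space under a $G$-equivariant map.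
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:hull}]
Choose $\mathcal D\in\langle\mathcal C\rangle$ and a line in $\omega(\mathcal D)$ whose stabilizer in $G$ is $H$. Being $H$-stable, the line is $\omega(\mathcal L)$ for a rank one subobject $\mathcal L\subset\mathcal D|_U$ in $\mathrm{FIsoc}(U,\overline{\mathbb Q}_p)$. The object $\mathcal L$ is simple, and its slope filtration consists of subobjects in that category, so $\mathcal L=\mathcal L_{\min}$.

Choose a coefficient field $L$ over which $\mathcal D$, $\mathcal L$ and the inclusion are defined, and let $\overline{\mathcal L}\subset\mathcal D$ be the hull of Theorem~\ref{thm:hull}, formed for the underlying $F$-isocrystals. For $f\in L^\times$ the automorphism $\gamma(f)$ of $\mathcal D$ preserves $\mathcal L$, so it permutes the subobjects on $X$ containing $\mathcal L$ over $U$ and fixes the smallest one. Thus $\overline{\mathcal L}$ is a subobject of $\mathcal D$ in $\mathrm{FIsoc}(X,\overline{\mathbb Q}_p)$, and it belongs to $\langle\mathcal C\rangle$. Theorem~\ref{thm:hull} gives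
\[
\mathcal L=\mathcal L_{\min}=(\overline{\mathcal L}|_U)_{\min}.
\]
By Lemma~\ref{lem:Ppreserves} applied to $\overline{\mathcal L}$, the line $\omega(\mathcal L)$ is $P$-stable. Hence $P\subset H$.
\end{proof}

\subsection{From the extension theorem to the hull theorem}
The hull $\overline N$ exists: the subobjects of $M$ containing $N$ over $U$ are stable under finite intersection because restriction is exact, and $M$ has finite length. Minimality of the hull is a statement about quotients of $\overline N$; duality turns it into a statement about subobjects, and exchanges the lowest slope with the largest.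

\begin{proof}[Proof of Theorem~\ref{thm:hull} from Theorem~\ref{thm:ext}]
Let $M'=\overline N^\vee$ and $Q=\ker(M'|_U\twoheadrightarrow N^\vee)$. By Lemma~\ref{lem:slopes}, $M'|_U$ has a slope filtration. Suppose that $0\ne Y\subset M'$ is a subobject on $X$ with $Y|_U\subset Q$. Then $M'|_U\to N^\vee$ factors through $(M'/Y)|_U$, so $(M'/Y)^\vee$ is a proper subobject of $\overline N$ that contains $N$ over $U$, contradicting minimality. By Theorem~\ref{thm:ext}, the image of $Q$ in $M'_{\mathrm{top}}$ is therefore zero, so the surjection $M'|_U\to M'_{\mathrm{top}}$ factors through $M'|_U/Q=N^\vee$. Dually, $(\overline N|_U)_{\min}=(M'_{\mathrm{top}})^\vee$ is contained in $N$. Let $\mu$ be the slope of $(\overline N|_U)_{\min}$. By Lemma~\ref{lem:slopes}(b), $N^{<\mu}=0$ and $N^{\le\mu}=N\cap(\overline N|_U)_{\min}=(\overline N|_U)_{\min}\neq0$, so this object is $N_{\min}$.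
\end{proof}

\section{The generic point and the points of codimension one}\label{sec:rings}

Until Section~\ref{sec:glue} we fix $V=\operatorname{Spec}R$, $A_0$, $A$ and $\sigma$ as in Section~\ref{ssec:affine}. The ring $R$ is a regular domain; let $\kappa$ be its fraction field. A function on $V$ is an element of $\kappa$ without poles along the divisors of $V$. We need the $p$-adic version of this statement.

Let $\mathcal O$ be the $p$-adic completion of the localization $(A_0)_{(p)}$. It is a complete discrete valuation ring with uniformizer $p$ and residue field $\kappa$. Put $E=\mathcal O[1/p]$. For a height one prime $\eta$ of $R$ (such primes exist because $d\ge1$), let $\mathcal O_\eta$ be the $p$-adic completion of the localization of $A_0$ at the preimage of $\eta$, so that $\mathcal O_\eta/p=R_\eta$ is a discrete valuation ring, and put $A_\eta=\mathcal O_\eta[1/p]$. Modulo $p$ the map $\sigma$ is $y\mapsto y^q$, so it preserves the complements of the primes at which we localize, and it extends to $\mathcal O_\eta$ and $\mathcal O$. The derivations $\partial\in\mathrm{Der}$ extend by the quotient rule and continuity.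

\begin{lemma}\label{lem:rings}
\begin{itemize}
\item[(a)] The maps $A_0\to\mathcal O_\eta\to\mathcal O$ are injective, $A\to E$ is flat, and $\mathcal O\cap A_\eta=\mathcal O_\eta$ in $E$.
\item[(b)] $\bigcap_\eta\mathcal O_\eta=A_0$ in $\mathcal O$.
\item[(c)] $A_\eta$ is a principal ideal domain with unit group $p^{\mathbb Z}\mathcal O_\eta^\times$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Modulo $p$ the maps are $R\subset R_\eta\subset\kappa$, so (P1) applies, and $p\mathcal O\cap\mathcal O_\eta=p\mathcal O_\eta$. If $y\in\mathcal O_\eta$, $n\geq1$ and $p^{-n}y\in\mathcal O$, then $y\in p\mathcal O_\eta$, and we can lower $n$. Localization and completion of noetherian rings are flat.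

(b) Let $x\in\bigcap_\eta\mathcal O_\eta$. Its reduction lies in $\bigcap_\eta R_\eta$, which is $R$ because $R$ is normal. Lift it to $a_0\in A_0$. Then $x_1=(x-a_0)/p$ lies in $\mathcal O\cap A_\eta=\mathcal O_\eta$ for all $\eta$. Iterating, $x=\sum_np^na_n\in A_0$.

(c) The ring $\mathcal O_\eta$ is noetherian and local of dimension $2$, with maximal ideal generated by $p$ and a lift of a uniformizer of $R_\eta$. So it is regular, hence a unique factorization domain, and $p$ is prime in it. The nonzero primes of $A_\eta$ come from height one primes of $\mathcal O_\eta$, which are principal; a noetherian domain all of whose primes are principal is a principal ideal domain. If $yy'=p^n$ in $\mathcal O_\eta$, unique factorization gives $y\in p^{\mathbb Z}\mathcal O_\eta^\times$.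
\end{proof}

Fix an algebraic closure $\bar\kappa$ of $\kappa$, put $\widetilde E=W(\bar\kappa)[1/p]$, and let $j\colon\mathcal O\to W(\bar\kappa)$ be the map of Lemma~\ref{lem:j}, injective by (P1). If $S$ is a perfect ring with $R_\eta\subset S\subset\bar\kappa$, Lemma~\ref{lem:j} gives a map $\mathcal O_\eta\to W(S)$ whose composite with $W(S)\subset W(\bar\kappa)$ is $j|_{\mathcal O_\eta}$ by uniqueness; thus $j(\mathcal O_\eta)\subset W(S)$. This applies to the integral closure $R_\eta^+$ of $R_\eta$ in $\bar\kappa$, which is perfect. We suppress $j$ from the notation.

For an $F$-isocrystal $M$ on $V$ put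
\[
M_\eta=M\otimes_AA_\eta,\qquad M_E=M\otimes_AE,\qquad M_{\widetilde E}=M_E\otimes_E\widetilde E .
\]
Since $M$ is projective, $M\subset M_\eta\subset M_E\subset M_{\widetilde E}$, and $M_\eta$ is free by Lemma~\ref{lem:rings}(c). The operators $\varphi$ and $\nabla_\partial$ extend to $M_\eta$ and $M_E$, and $\varphi$ extends to $M_{\widetilde E}$, which is the fiber of $M$ at the generic point. An $E$-subspace of $M_E$ is \emph{$(\varphi,\nabla)$-stable} if it is stable under $\varphi$ and all $\nabla_\partial$, $\partial\in\mathrm{Der}$.

If $V'\subset V$ is a nonempty affine open with the induced lift, the map $\mathcal O\to\mathcal O'$ is the identity of $\kappa$ modulo $p$, hence an isomorphism by (P2), compatible with $\sigma$ and $j$. Since $\Omega'=\Omega\otimes A_0'$, the notion of $(\varphi,\nabla)$-stable subspace is also the same for $V$ and $V'$. So an $F$-isocrystal $M'$ defined only on a dense open subset $V^*\subset V$ has a generic fiber $M'_E$, computed on any nonempty affine open $V'\subset V^*$. The functor $M'\mapsto M'_E$ is exact, because restriction is exact and $A'\to E$ is flat, and faithful, because restriction is faithful and projective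 $A'$-modules embed in their base change to $E$. Applying faithfulness to $Y_1\to M'/Y_2$ gives:
\begin{itemize}
\item[(Gen)] For subobjects $Y_1,Y_2\subset M'$ on $V^*$, we have $Y_1\subset Y_2$ if and only if $(Y_1)_E\subset(Y_2)_E$, if and only if $(Y_1)_{\widetilde E}\subset(Y_2)_{\widetilde E}$.
\end{itemize}
The problem is thus to decide which $(\varphi,\nabla)$-stable subspaces of $M_E$ are generic fibers of subobjects of $M$ on all of $V$.

\section{Two computations in rank two}\label{sec:examples}

Take $s=1$, $R=k[t]$, $A_0=W\langle t\rangle$ and $\sigma(t)=t^p$. The map $t\mapsto[t]$ is $\sigma$-equivariant, so $j(t)=[t]$. Let $R^+$ be the integral closure of $k[t]$ in $\bar\kappa$. The connection plays no part in this section, so we consider $M=Ae_1\oplus Ae_2$ with a Frobenius only.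

\begin{example}[a generic splitting is a splitting]\label{ex:split}
Let $f\in A_0$, $\varphi e_1=e_1$ and $\varphi e_2=pe_2+fe_1$. The slopes are $0$ and $1$. Suppose that $Q\subset M_E$ is a $\varphi$-stable line with nonzero image in the top quotient $M_E/Ee_1$. It is spanned by $v=e_2+ge_1$ with $g\in E$, and $\varphi v=pe_2+(f+\sigma(g))e_1$ must equal $pv$. Theorem~\ref{thm:ext} predicts that $Q$ is defined over $A$. In $\widetilde E$ we can invert $\sigma$ and write $g=-\sigma^{-1}(f)+p\,\sigma^{-1}(g)$. Iterating,
\[
g=-\sum_{n\ge0}p^n\sigma^{-n-1}(f)\in W(k[t^{1/p^\infty}]).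
\]
So $g$ has no poles, but so far only in a ring much larger than $A_0$. To return, note that the elements $t^\alpha$, $\alpha\in\mathbb Z[1/p]\cap[0,1)$, form a basis of $k[t^{1/p^\infty}]$ over $k[t]$ and also of $\kappa^{\mathrm{perf}}$ over $\kappa$. By (P2), every element of $W(k[t^{1/p^\infty}])$, resp. of $W(\kappa^{\mathrm{perf}})[1/p]$, is uniquely $\sum_\alpha a_\alpha[t^\alpha]$ with $a_\alpha\to0$ in $A_0$, resp. in $E$. Comparing the expansion of $g$ with coefficients in $A_0$ with the trivial expansion $g=g\cdot[t^0]$ gives $g=a_0\in A_0$.
\end{example}

\begin{example}[top and bottom slopes compared]\label{ex:ss}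
Let $\varphi e_1=te_1+e_2$ and $\varphi e_2=pe_1$; the determinant is $-p\in A^\times$. At $t=0$ we have $\varphi^2e_i=pe_i$, so the slopes are $\frac12,\frac12$. At the generic point, let $v=xe_1+ye_2$ with $x,y\in\widetilde E$; then $\varphi v=([t]\sigma(x)+p\sigma(y))e_1+\sigma(x)e_2$.

\emph{Slope $0$.} The equation $\varphi v=v$ means $y=\sigma(x)$ and $x=[t]\sigma(x)+p\sigma^2(x)$. It has nonzero solutions, found one Teichm\"uller coordinate at a time, and the leading coordinate $x_0$ of $x$ satisfies $x_0^{p-1}=t^{-1}$. So $v$ is not in $M\otimes W(R^+)[1/p]$. On the other hand, the line it spans is defined over $\mathbb G_m$: the vector $e_1+ge_2$ spans a $\varphi$-stable line if $g=(t+p\sigma(g))^{-1}$, the right-hand side is a contraction of $W\langle t,t^{-1}\rangle$, and the scalar $t+p\sigma(g)$ by which $\varphi$ acts is a unit. The fixed point is $g\equiv t^{-1}-pt^{-p-2}$ modulo $p^2$.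

\emph{Slope $1$.} The equation $\varphi v=pv$ means $x=p\sigma^{-1}(y)$ and $\Lambda(y)=0$, where $\Lambda(y)=\sigma(y)+[t]y-p\sigma^{-1}(y)$. Normalize $y=\sum_{i\ge0}[y_i]p^i$ with $y_0\ne0$. Then $y_0^{p-1}=-t$. If $y_0,\dots,y_{n-1}\in R^+$ and $y'=\sum_{i<n}[y_i]p^i$, then $\Lambda(y')=p^n\delta$ with $\delta\in W(R^+)$ by \eqref{eq:wittcap}, and $y_n^p+ty_n+\bar\delta=0$. These equations are monic, so they can be solved in turn and every solution has $y\in W(R^+)$. But the line is not defined over $E$: the ratio $x/(py)=\sigma^{-1}(y)/y$ has reduction $y_0^{1/p-1}=(-t)^{-1/p}\notin\kappa$. The smallest subspace of $M_E$ containing $v$ after extension to $\widetilde E$ is $M_E$.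
\end{example}

The bottom slope is rational but not integral; the top slope is integral but in general not rational. The reason is visible in the form $y=-[t^{1/p}]\sigma^{-1}(y)+p\sigma^{-2}(y)$ of the slope $1$ equation: the coefficients are integral, and $\sigma^{-1}$ divides the order of a pole by $p$, so no pole can survive. The next section proves this in general and then, as in Example~\ref{ex:split}, expands in a topological basis to show that the smallest \emph{rational} subspace containing top slope vectors is spanned by integral elements.

\section{Top slope vectors in codimension one}\label{sec:codimone}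

Let $M\neq0$ be an $F$-isocrystal on $V$ of rank $\rho$, let $\lambda$ be the largest slope of $M_{\widetilde E}$, and let $(a,b)$ be the pair of integers attached to $\lambda$ in Section~\ref{ssec:slopes}. No slope filtration is assumed in this section or the next.

\begin{lemma}[integrality]\label{lem:integral}
If $v\in M_{\widetilde E}$ and $\varphi^av=p^bv$, then $v\in M_\eta\otimes_{A_\eta}W(R_\eta^+)[1/p]$ for every height one prime $\eta$.
\end{lemma}

\begin{proof}
Put $\psi=p^b\varphi^{-a}$ and $\tau=\sigma^{-a}$, so that $\psi$ is $\tau$-semilinear and $\psi v=v$. Let $\mathbf m=(m_1,\dots,m_\rho)$ be a basis of $M_\eta$ and define matrices $\Psi_n$ by $\psi^n(\mathbf m)=\mathbf m\Psi_n$.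

\emph{The matrices $\Psi_n$ have no poles and bounded denominators.} We have $\varphi(\mathbf m)=\mathbf m\Phi$ with $\Phi\in GL_\rho(A_\eta)$, and $\sigma$ is bijective on $W(R_\eta^+)$. So $\varphi$ is bijective on $M_\eta\otimes W(R_\eta^+)[1/p]$, and $\Psi_n$ has entries in $W(R_\eta^+)[1/p]$. For the denominators, choose a multiple $c$ of $a$ and a basis $f_1,\dots,f_\rho$ of $M_{\widetilde E}$ with $\varphi^cf_i=p^{c\mu_i}f_i$, $c\mu_i\in\mathbb Z$. Then $\psi^{c/a}f_i=p^{c(\lambda-\mu_i)}f_i$, and the exponent is $\ge0$: this is where the maximality of $\lambda$ is used. So the lattice $\Lambda_0=\bigoplus W(\bar\kappa)f_i$ is stable under $\psi^{c/a}$, and $\Lambda_1=\sum_{0\le i<c/a}\psi^i\Lambda_0$ is a $\psi$-stable lattice. It is commensurable with the lattice spanned by $\mathbf m$, so there is $h\geq0$ such that $p^h\Psi_n$ has entries in $W(\bar\kappa)$ for all $n\ge0$. By \eqref{eq:wittcap}, $p^h\Psi_n$ has entries in $W(R_\eta^+)$.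

\emph{Poles of $v$ shrink to nothing.} Write $v=\mathbf mx$; after multiplying $v$ by a power of $p$, $x\in W(\bar\kappa)^\rho$. From $v=\psi^nv$ we get $x=\Psi_n\tau^n(x)$. Let $w\colon\bar\kappa\to\mathbb Q\cup\{\infty\}$ be a valuation extending that of $R_\eta$, with valuation ring $\mathfrak o_w$, a perfect ring containing $R_\eta^+$. Fix $i\ge0$. The set $S_{w,i}=W(\mathfrak o_w)+p^{i+1}W(\bar\kappa)$ is a $\tau$-stable subring of $W(\bar\kappa)$, and it consists of the elements whose Teichm\"uller coordinates of index $\le i$ lie in $\mathfrak o_w$. The entries of $x$ have finitely many coordinates of index $\le i$, so $[\varpi]x\in S_{w,i}^\rho$ for some $\varpi\in\bar\kappa^\times$. For all $n\ge0$,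
\[
[\varpi^{q^{-an}}]\,p^hx=(p^h\Psi_n)\,\tau^n([\varpi]x)\in S_{w,i}^\rho .
\]
So every coordinate $y$ of index $\le i$ of an entry of $p^hx$ satisfies $w(y)\ge-q^{-an}w(\varpi)$ for all $n$, whence $w(y)\ge0$.

The ring $R_\eta^+$ is the intersection of the valuation rings of $\bar\kappa$ containing $R_\eta$, and these are $\bar\kappa$ and the $\mathfrak o_w$. As $i$ and $w$ are arbitrary, $p^hx\in W(R_\eta^+)^\rho$.
\end{proof}

We want to extract from $v$ its ``components'' in $M_\eta$, which requires a basis of $R_\eta^+$ over $R_\eta$. A torsion-free module over a discrete valuation ring need not be free if it is not finitely generated. But only countably many elements of $R^+_\eta$ occur in $v$, and these can be reached by a tower of finite extensions.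

\begin{lemma}[topological bases]\label{lem:basis}
Let $\Xi\subset R_\eta^+$ be a countable subset. There are a perfect field $\kappa_\infty$ with $\kappa\cup\Xi\subset\kappa_\infty\subset\bar\kappa$ and a countable family $(\epsilon_i)$ in $W(R_\infty)$, where $R_\infty$ is the integral closure of $R_\eta$ in $\kappa_\infty$, such that every element of $W(R_\infty)$, resp. $W(\kappa_\infty)$, is uniquely a sum $\sum_ia_i\epsilon_i$ with $a_i\in\mathcal O_\eta$, resp. $a_i\in\mathcal O$, and $a_i\to0$ $p$-adically.
\end{lemma}

\begin{proof}
Let $\Xi=\{\xi_1,\xi_2,\dots\}$, $\kappa_0=\kappa$ and $\kappa_{n+1}=\kappa_n^{1/p}(\xi_{n+1})$. A finitely generated extension of the perfect field $k$ is finite over its subfield of $p$-th powers, so each $\kappa_n$ is finite over $\kappa$. The union $\kappa_\infty$ is perfect, hence so is $R_\infty$. The ring $R_\eta$ is a localization of a finitely generated $k$-algebra, hence a Nagata ring, so its integral closure $R_n$ in $\kappa_n$ is a finite $R_\eta$-module. The quotient $R_{n+1}/R_n$ is finite and torsion free, because $\kappa_n\cap R_{n+1}=R_n$, hence free over $R_\eta$. Lifting bases of these quotients and adding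 the basis $1$ of $R_0=R_\eta$, we obtain a countable basis $(\bar\epsilon_i)$ of $R_\infty=\bigcup R_n$ over $R_\eta$. It is also a $\kappa$-basis of $R_\infty\otimes_{R_\eta}\kappa=\kappa_\infty$. Lift $\bar\epsilon_i$ to $\epsilon_i\in W(R_\infty)$. The maps from the $p$-completions of $\bigoplus_i\mathcal O_\eta\epsilon_i$ and $\bigoplus_i\mathcal O\epsilon_i$ to $W(R_\infty)$ and $W(\kappa_\infty)$ are bijective modulo $p$, hence bijective by (P2).
\end{proof}

Let $\widetilde N\neq0$ be a $\varphi$-stable subspace of the slope-$\lambda$ part of $M_{\widetilde E}$. The $(\varphi,\nabla)$-stable $E$-subspaces $Z\subset M_E$ with $Z\otimes_E\widetilde E\supset\widetilde N$ are stable under finite intersection, and $M_E$ is finite dimensional. So there is a smallest one, which we call $T$. Its definition involves no $\eta$.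

\begin{proposition}\label{prop:span}
For every height one prime $\eta$, the space $T$ is spanned over $E$ by $T\cap M_\eta$.
\end{proposition}

\begin{proof}
Let $v_1,\dots,v_h$ be a basis of $\widetilde N$ with $\varphi^av_l=p^bv_l$. By Lemma~\ref{lem:integral}, the coordinates of the $v_l$ in a basis of $M_\eta$ lie in $W(R_\eta^+)[1/p]$. Apply Lemma~\ref{lem:basis} to the set $\Xi$ of their Teichm\"uller coordinates. These lie in $R_\eta^+\cap\kappa_\infty=R_\infty$, so the coordinates of $v_l$ lie in $W(R_\infty)[1/p]$ and
\[
v_l=\sum_im_{l,i}\otimes\epsilon_i,\qquad m_{l,i}\in M_\eta,\quad m_{l,i}\to0 .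
\]
Let $f$ be an $E$-linear form on $M_E$, extended to $M_{\widetilde E}$. Then $f(v_l)=\sum_if(m_{l,i})\epsilon_i$ in $W(\kappa_\infty)[1/p]$, with coefficients in $E$ tending to $0$. By uniqueness of the expansion over $\mathcal O$, $f(v_l)=0$ if and only if $f(m_{l,i})=0$ for all $i$. Letting $f$ run over the forms vanishing on a subspace $Z\subset M_E$, we find that $Z\otimes\widetilde E\supset\widetilde N$ if and only if $Z$ contains all $m_{l,i}$.

Let $T'$ be the $E$-span of the elements obtained from the $m_{l,i}$ by applying finite words in $\varphi$ and the $\nabla_\partial$. It is stable under $\varphi$ by semilinearity and under $\nabla_\partial$ by the Leibniz rule, and it is contained in every $(\varphi,\nabla)$-stable subspace containing the $m_{l,i}$. So $T'=T$. The generators of $T'$ lie in $M_\eta$, which is stable under $\varphi$ and $\nabla_\partial$.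
\end{proof}

\section{From codimension one to the affine open}\label{sec:spread}

We know that $T\cap M_\eta$ spans $T$ for each $\eta$ separately, and we want $T\cap M$ to span $T$. Passing to the top exterior power of $T$ reduces this to finding one nonzero element in a line that is integral at all $\eta$ at once. For an arbitrary collection of local integral structures no such element exists.

\begin{remark}\label{rem:noFrob}
Let $\pi_\eta\in\mathcal O_\eta$ lift a uniformizer of $R_\eta$; it is a prime element of $\mathcal O_\eta$ and a unit of $\mathcal O$. Then $\bigcap_\eta\pi_\eta\mathcal O_\eta=0$. Indeed, a nonzero element is $p^na$ with $a\in A_0\setminus pA_0$ by Lemma~\ref{lem:rings}(b); then $\pi_\eta$ divides $a$ for all $\eta$, so the nonzero element $\bar a\in R$ lies in all of the infinitely many height one primes, which is absurd.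
\end{remark}

Frobenius rigidifies the situation. A line with a Frobenius of slope zero is trivialized over the maximal unramified extension of $\mathcal O$, and the descent datum is a character $\chi$ of the Galois group of $\kappa$. A Frobenius-compatible integral structure at $\eta$ forces $\chi$ to be unramified at $\eta$; purity makes $\chi$ unramified on $V$; and then $\chi$ defines a line bundle over $A_0$, which has nonzero sections because $V$ is affine.

\subsection{Maximal \'etale extensions}
Let $\kappa^s\subset\bar\kappa$ be the separable closure of $\kappa$ and $\Gamma=\operatorname{Gal}(\kappa^s/\kappa)$. We use the following fact repeatedly.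
\begin{itemize}
\item[(Et)] Let $C\subset\kappa^s$ be a normal noetherian domain, $C'$ a finite \'etale $C$-algebra and $h\colon C'\to\kappa^s$ a $C$-algebra map. Then $h(C')$ is finite \'etale over $C$.
\end{itemize}
Indeed, $C'$ is a finite product of normal domains finite \'etale over $C$, the map $h$ factors through one factor, and on that factor its kernel is a prime lying over $0$, hence $0$ by incomparability.

Let $B$ be one of $A_0,\mathcal O_\eta,\mathcal O$, so that $\bar B=B/p$ is one of $R,R_\eta,\kappa$, a normal noetherian domain with fraction field $\kappa$. The finite \'etale $\bar B$-subalgebras $C\subset\kappa^s$ are normal domains. They form a directed system, by (Et) applied to $C\otimes_{\bar B}C'$, and $\Gamma$ permutes them. Let $\bar B^{\mathrm{et}}$ be their union; for $B=\mathcal O$ it is $\kappa^s$. By the invariance of the \'etale site under nilpotent thickenings, each $C$ has a finite \'etale lift $C_n$ over $B/p^n$, unique up to unique isomorphism; and if $B\to B'$ is a ring map and $C'_n$ is a $B'/p^n$-algebra, every map $C\to C'_n/p$ compatible with $\bar B\to\bar B'$ lifts uniquely to a map $C_n\to C'_n$ compatible with $B\to B'$.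 Put
\[
B^{\mathrm{et}}=\varprojlim_n\ \operatorname{colim}_C\,C_n .
\]
The rings $\operatorname{colim}_CC_n$ are flat over $\mathbb Z/p^n$ and reduce to one another, so $B^{\mathrm{et}}$ is $p$-complete and $p$-torsion free with $B^{\mathrm{et}}/p^n=\operatorname{colim}_CC_n$. The transition maps $C_n\to C'_n$ are injective, being faithfully flat. The unique lifting property, applied to the elements of $\Gamma$ over the identity of $B$ and to the $q$-Frobenius of $C$ over $\sigma\colon B\to B$, gives commuting actions of $\Gamma$ and $\sigma$ on $B^{\mathrm{et}}$; an element of $\Gamma$ acting trivially on $\bar B^{\mathrm{et}}$ acts trivially on $B^{\mathrm{et}}$. For $B\to B'$ one of the maps $A_0\to\mathcal O_\eta\to\mathcal O$, the image of $C\otimes_{\bar B}\bar B'$ in $\kappa^s$ is finite \'etale over $\bar B'$ by (Et), so $\bar B^{\mathrm{et}}\subset\bar B'^{\,\mathrm{et}}$. Lifting gives equivariant maps $A_0^{\mathrm{et}}\to\mathcal O_\eta^{\mathrm{et}}\to\mathcal O^{\mathrm{et}}$, injective by (P1).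

\begin{lemma}\label{lem:et}
\begin{itemize}
\item[(a)] $(B^{\mathrm{et}})^\Gamma=B$.
\item[(b)] $(\mathcal O^{\mathrm{et}})^{\sigma=1}=\mathbb Z_q$, and $\Gamma$ acts trivially on $\mathbb Z_q$.
\item[(c)] For $u\in B^\times$ there is $x\in(B^{\mathrm{et}})^\times$ with $u\sigma(x)=x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x$ is $\Gamma$-invariant, then $\bar x\in\kappa\cap\bar B^{\mathrm{et}}$, which is $\bar B$ by normality. Lift $\bar x$ to $b_0\in B$; then $(x-b_0)/p$ is again invariant, and iterating gives $x=\sum p^nb_n\in B$.

(b) Since $\mathbb F_q\subset k$, we have $\mathbb Z_q\subset W\subset\mathcal O$, so $\mathbb Z_q$ is fixed by $\Gamma$ and $\sigma$. If $\sigma(x)=x$, then $\bar x^q=\bar x$, so $\bar x\in\mathbb F_q$, and we iterate as in (a).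

(c) If $C\subset\bar B^{\mathrm{et}}$ is finite \'etale over $\bar B$ and $g\in C[Z]$ has unit leading coefficient and $C[Z]/(g)$ is \'etale over $C$, then $g$ has a root in $\kappa^s$, and by (Et) the root lies in $\bar B^{\mathrm{et}}$. This applies to $Z^{q-1}-\bar u^{-1}$, as $q-1$ and $Z$ are invertible in the quotient; a lift $x_1$ of a root is a unit with $u\sigma(x_1)\equiv x_1$ modulo $p$. If $u\sigma(x_n)-x_n=p^n\delta$, let $z$ lift a root of $\bar uZ^q-Z+\bar\delta$, whose derivative is $-1$, and put $x_{n+1}=x_n+p^nz$. Then $u\sigma(x_{n+1})-x_{n+1}=p^n(\delta+u\sigma(z)-z)\in p^{n+1}B^{\mathrm{et}}$. The limit $x$ is a unit modulo $p$, hence a unit.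
\end{proof}

\subsection{Descent in rank one}
Recall Galois descent. A finite \'etale, faithfully flat ring map $S\to S'$ with an action of a finite group $\Delta$ on $S'$ over $S$ is \emph{Galois} if $S'\otimes_SS'\to\prod_{g\in\Delta}S'$, $x\otimes y\mapsto(x\,g(y))_g$, is bijective. Then $J\mapsto J\otimes_SS'$ is an equivalence from $S$-modules to $S'$-modules with semilinear $\Delta$-action, with inverse the functor of invariants; and $J$ is invertible if $J\otimes_SS'$ is. If $C\subset C'\subset\kappa^s$ are finite \'etale over $R$ and $\operatorname{Frac}C'/\operatorname{Frac}C$ is Galois with group $\Delta$, then $C\to C'$ is Galois, because both sides of the map above are the integral closure of $C'$ in the same ring; and $C_n\to C'_n$ is Galois, because a map of \'etale algebras that is bijective modulo $p$ is bijective. Every $C$ is contained in one with fraction field Galois over $\kappa$, namely the compositum of its conjugates.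

\begin{lemma}\label{lem:rankone}
Let $\Lambda$ be a free $\mathcal O$-module of rank one with a $\sigma$-semilinear map $\varphi'$. Suppose that for every height one prime $\eta$ there is a generator $y_\eta$ of $\Lambda$ with $\varphi'(y_\eta)=u_\eta y_\eta$, $u_\eta\in\mathcal O_\eta^\times$. Then there is $0\ne z\in\Lambda$ with $z\in\mathcal O_\eta y_\eta$ for all $\eta$.
\end{lemma}

\begin{proof}
\emph{The character.} Let $y$ be a generator of $\Lambda$. It is a unit multiple of $y_\eta$, so $\varphi'(y)=uy$ with $u\in\mathcal O^\times$. Choose $x\in(\mathcal O^{\mathrm{et}})^\times$ with $u\sigma(x)=x$ and put $z_0=xy\in\Lambda\otimes_{\mathcal O}\mathcal O^{\mathrm{et}}$. It is a $\varphi'$-fixed generator, and by Lemma~\ref{lem:et}(b) every $\varphi'$-fixed generator is in $\mathbb Z_q^\times z_0$. For $g\in\Gamma$ the element $gz_0=g(x)y$ is such a generator, so $g(x)=\chi(g)x$ with $\chi(g)\in\mathbb Z_q^\times$. Since $\Gamma$ fixes $\mathbb Z_q$, the map $\chi$ is a homomorphism; this is the use of $\mathbb F_q\subset k$. The class of $x$ modulo $p^n$ lies in some $C_n$, so the kernel of $\chi\bmod p^n$ is open; let $\kappa_{(n)}/\kappa$ be the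 finite Galois extension that it fixes.

\emph{It is unramified on $V$.} Choose $x_\eta\in(\mathcal O_\eta^{\mathrm{et}})^\times$ with $u_\eta\sigma(x_\eta)=x_\eta$. Then $x_\eta y_\eta$ is a $\varphi'$-fixed generator, so
\begin{equation}\label{eq:ceta}
x_\eta y_\eta=c_\eta z_0,\qquad c_\eta\in\mathbb Z_q^\times ,
\end{equation}
and applying $g$ gives $g(x_\eta)=\chi(g)x_\eta$. The group $\operatorname{Gal}(\kappa^s/\operatorname{Frac}R_\eta^{\mathrm{et}})$ acts trivially on $\mathcal O_\eta^{\mathrm{et}}$, so $\chi$ is trivial on it. Hence $\kappa_{(n)}$ lies in the fraction field of a finite \'etale $R_\eta$-algebra. A subextension of an unramified extension of a discrete valuation ring is unramified, so the normalization of $R$ in $\kappa_{(n)}$, which is finite over $R$, is \'etale over every height one prime. Zariski--Nagata purity \cite[X.3.4]{SGA2} says that a finite normal extension of the regular ring $R$ that is \'etale in codimension at most one is \'etale. So this normalization is a finite \'etale $R$-subalgebra of $\kappa^s$.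

\emph{The line bundle.} Let
\[
J_n=\{a\in A_0^{\mathrm{et}}/p^n:\ g(a)=\chi(g)^{-1}a\ \text{ for all }g\in\Gamma\}.
\]
Fix $n$, let $C$ be the normalization of $R$ in $\kappa_{(n+1)}$ and $\Delta=\operatorname{Gal}(\kappa_{(n+1)}/\kappa)$, and let $m\in\{n,n+1\}$. The character $\chi\bmod p^m$ factors through $\Delta$. An element $a\in J_m$ lies in $C'_m$ for some $C'\supset C$ with fraction field Galois over $\kappa$, and it is invariant under $\operatorname{Gal}(\operatorname{Frac}C'/\operatorname{Frac}C)$, so it lies in $C_m$. Thus $J_m$ is the module of invariants of the free rank one module $C_m$ under the semilinear action $a\mapsto\chi(g)g(a)$ of $\Delta$. By Galois descent, $J_m$ is an invertible $A_0/p^m$-module with $J_m\otimes C_m=C_m$. Reducing the case $m=n+1$ modulo $p^n$ gives $(J_{n+1}/p^n)\otimes C_n=C_n$ with the same twisted action, so $J_{n+1}/p^n\cong J_n$. The transition maps are therefore surjective, and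
\[
J=\varprojlim_nJ_n=\{a\in A_0^{\mathrm{et}}:\ g(a)=\chi(g)^{-1}a\ \text{ for all }g\in\Gamma\}
\]
surjects onto the invertible $R$-module $J_1\neq0$.

\emph{The element $z$.} Take $0\ne a\in J$ and $z=az_0=(ax)y$. The element $ax\in\mathcal O^{\mathrm{et}}$ is nonzero and $\Gamma$-invariant, so $ax\in\mathcal O$ and $0\ne z\in\Lambda$. By \eqref{eq:ceta}, $z=(c_\eta^{-1}ax_\eta)y_\eta$, and $c_\eta^{-1}ax_\eta\in\mathcal O_\eta^{\mathrm{et}}$ is $\Gamma$-invariant, so it lies in $\mathcal O_\eta$.
\end{proof}

\subsection{The subobject on $V$}

\begin{proposition}\label{prop:TV}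
Let $T\subset M_E$ be as in Proposition~\ref{prop:span} and $T_V=T\cap M$. Then $T_V$ is a sub-$F$-isocrystal of $M$ on $V$, the module $M/T_V$ is projective, and $T_V\otimes_AE=T$.
\end{proposition}

\begin{proof}
Let $r=\dim_ET\ge1$ and let $\ell=\wedge^rT$, a $\varphi$-stable line in $\wedge^rM_E$.

\emph{Generators at each $\eta$.} Put $T_\eta=T\cap M_\eta$. The quotient $M_\eta/T_\eta\subset M_E/T$ is finitely generated and torsion free over the principal ideal domain $A_\eta$, so $T_\eta$ is a direct summand of $M_\eta$. Its $E$-span is $T$ by Proposition~\ref{prop:span}, so it has rank $r$. In a basis of $M_\eta$ adapted to $T_\eta$, the matrix of $\varphi$ is block triangular with entries in $A_\eta$ and unit determinant, so the determinant of the block for $T_\eta$ is a unit. By Lemma~\ref{lem:rings}(c), a generator $y_\eta$ of $\wedge^rT_\eta\subset\wedge^rM_\eta$ satisfies $\varphi(y_\eta)=p^{e_\eta}u_\eta y_\eta$ with $u_\eta\in\mathcal O_\eta^\times$.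

Fix a basis vector $y$ of $\ell$, put $\Lambda=\mathcal Oy$, and write $\varphi(y)=\beta y$. Replacing $y$ by $fy$, $f\in E^\times$, multiplies $\beta$ by $\sigma(f)/f$, which is in $\mathcal O^\times$ because $\sigma$ fixes $p$ and preserves $\mathcal O^\times$. Hence every $e_\eta$ equals the valuation $e$ of $\beta$, and $\varphi'=p^{-e}\varphi$ preserves $\Lambda$. After multiplying $y_\eta$ by a power of $p$, we have $\mathcal Oy_\eta=\Lambda$ and $\varphi'(y_\eta)=u_\eta y_\eta$. Lemma~\ref{lem:rankone} gives $0\ne z\in\ell$ with $z\in\wedge^rM_\eta$ for all $\eta$.

\emph{The element $z$ is global and cuts out $T$.} Write $\wedge^rM$ as a direct summand of $A^m$. The coordinates of $z$ in $E^m$ lie in $A_\eta$ for all $\eta$, and for some $n$ those of $p^nz$ lie in $\mathcal O$. By Lemma~\ref{lem:rings}(a),(b) the latter lie in $\bigcap_\eta\mathcal O_\eta=A_0$. So $z\in A^m\cap\wedge^rM_E=\wedge^rM$. Consider the $A$-linear map $M\to\wedge^{r+1}M$, $m\mapsto m\wedge z$. Since $z$ spans $\wedge^rT$, the kernel of its base change to $E$ is $T$; since $\wedge^{r+1}M$ embeds in its base change, the kernel of the map itself is $T\cap M=T_V$. Flatness of $A\to E$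 gives $T_V\otimes_AE=T$.

\emph{It is a sub-$F$-isocrystal.} The module $T_V$ is finitely generated and stable under $\varphi$ and all $\nabla_\partial$. So $M/T_V$ carries a connection and is projective by Lemma~\ref{lem:proj}; this is where the $\nabla$-stability of $T$ is needed. Hence $T_V$ is a direct summand and its connection is convergent. The isomorphism $\sigma^*M\to M$ maps $\sigma^*T_V$ into $T_V$ and induces a surjection $\sigma^*(M/T_V)\to M/T_V$ of projective modules. They have the same rank, since $A\subset E$ is a domain, so this surjection is bijective, and then so is $\sigma^*T_V\to T_V$.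
\end{proof}

\section{Proof of the extension theorem}\label{sec:glue}

Let $M,U,Q,N$ be as in Theorem~\ref{thm:ext} and let $\lambda$ be the slope of $M_{\mathrm{top}}$. The objects $T_V$ depend a priori on the lift of $V$. To glue them we characterize them intrinsically.

Let $V\subset X$ be a nonempty affine open with a lift. As $X$ is irreducible, $U\cap V$ is dense in $V$, so $Q$, $M_{\mathrm{top}}$ and $N$ have generic fibers as in Section~\ref{sec:rings}. The graded pieces of the slope filtration are isoclinic at the generic point. So $\lambda$ is the largest slope of $M_{\widetilde E}$, and $M_{\widetilde E}\to(M_{\mathrm{top}})_{\widetilde E}$ kills the slope parts of slope $<\lambda$ and maps the slope-$\lambda$ part isomorphically onto the target. Let $\widetilde N$ be the preimage of $N_{\widetilde E}$ in the slope-$\lambda$ part; it is $\varphi$-stable and nonzero. A $\varphi$-stable subspace $Z\subset M_{\widetilde E}$ is the sum of its slope parts, so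
\begin{equation}\label{eq:image}
Z\supset\widetilde N\iff\text{the image of $Z$ in $(M_{\mathrm{top}})_{\widetilde E}$ contains }N_{\widetilde E}.
\end{equation}
Let $T$ and $T_V$ be the objects attached to $\widetilde N$ in Propositions~\ref{prop:span} and~\ref{prop:TV}.

\emph{Intrinsic description.} For a sub-$F$-isocrystal $Y\subset M|_V$ consider the condition
\begin{itemize}
\item[$(*)$] the image of $Y|_{U\cap V}$ in $M_{\mathrm{top}}|_{U\cap V}$ contains $N|_{U\cap V}$.
\end{itemize}
By (Gen), exactness of the generic fiber and \eqref{eq:image}, condition $(*)$ is equivalent to $Y_{\widetilde E}\supset\widetilde N$. Since $Y_E$ is $(\varphi,\nabla)$-stable, this is equivalent to $Y_E\supset T=(T_V)_E$, and by (Gen) to $Y\supset T_V$. Thus $T_V$ is the smallest subobject of $M|_V$ satisfying $(*)$. In particular it does not depend on the lift.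

\emph{Gluing.} Let $V'\subset V$ be a nonempty affine open, and compute $T_{V'}$ with the induced lift. Then $E$, $\widetilde E$, $M_E$, $\widetilde N$ and the notion of $(\varphi,\nabla)$-stability are unchanged, so $T$ is unchanged. The subobjects $T_V|_{V'}$ and $T_{V'}$ of $M|_{V'}$ have the same generic fiber $T$, so they are equal by (Gen). Hence for affine opens $V_1,V_2$, the subobjects $T_{V_1}$ and $T_{V_2}$ agree on every affine open contained in $V_1\cap V_2$. By Zariski descent they glue to a sub-$F$-isocrystal $Y\subset M$ on $X$, nonzero because $T\otimes\widetilde E\supset\widetilde N\ne0$.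

\emph{Comparison with $Q$.} Fix one $V$. The space $Q_E$ is $(\varphi,\nabla)$-stable, and the image of $Q_{\widetilde E}$ in $(M_{\mathrm{top}})_{\widetilde E}$ is $N_{\widetilde E}$, so $Q_{\widetilde E}\supset\widetilde N$ by \eqref{eq:image}. By minimality $Y_E=T\subset Q_E$. By (Gen), the map $Y|_U\to M|_U/Q$ vanishes on $U\cap V$, hence on $U$ by faithfulness of restriction; that is, $Y|_U\subset Q$. The image of $Y|_U$ in $M_{\mathrm{top}}$ is then contained in $N$, and it contains $N$ by $(*)$ for all $V$. This proves Theorem~\ref{thm:ext}, and with it Theorems~\ref{thm:hull} and~\ref{thm:main}. \qed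

\section{Consequences for the Tannakian groups}\label{sec:consequences}

For a cocharacter $\nu\colon\mathbb G_m\to G$ of a linear algebraic group, let $P_G(\nu)$ be the subgroup of those $g\in G$ for which $t\mapsto\nu(t)g\nu(t)^{-1}$ extends to a morphism $\mathbb A^1\to G$.

\begin{corollary}\label{cor:consequences}
Let $\mathcal C,U,S_\bullet$ be as in Theorem~\ref{thm:main}.
\begin{itemize}
\item[(1)] If $U'\subset U$ is dense open, then $G(\mathcal C|_{U'})=G(\mathcal C|_U)$. If $U\subset X'\subset X$ with $X'$ open, then $G(\mathcal C|_U)=G(\mathcal C|_{X'})\cap\operatorname{Stab}_{G(\mathcal C)}(S_\bullet)$.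
\item[(2)] $G(\mathcal C|_U)=G(\mathcal C)$ if and only if $\mathcal C$ has a slope filtration on all of $X$.
\item[(3)] There is a cocharacter $\nu$ of $G(\mathcal C|_U)$ with $G(\mathcal C|_U)=P_{G(\mathcal C)}(\nu)$. If $\mathcal C$ is semisimple, then $G(\mathcal C)$ is reductive and $G(\mathcal C|_U)\cap G(\mathcal C)^\circ$ is a parabolic subgroup of $G(\mathcal C)^\circ$.
\end{itemize}
\end{corollary}

\begin{proof}
Write $G=G(\mathcal C)$.

(1) Choose $\omega$ to factor through restriction to $U'$. The restriction of $S_\bullet$ is the slope filtration of $\mathcal C|_{U'}$, so Theorem~\ref{thm:main} for $(X,U)$ and for $(X,U')$ gives the same stabilizer. Theorem~\ref{thm:main} for $(X',U)$ says that $G(\mathcal C|_U)$ is the stabilizer of $S_\bullet$ in the subgroup $G(\mathcal C|_{X'})$ of $G$, which is the second claim.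

(2) A slope filtration on $X$ restricts to $S_\bullet$ by uniqueness, so $G$ stabilizes $S_\bullet$ and Theorem~\ref{thm:main} gives equality. Conversely, if equality holds, the spaces $\omega(S_i)$ are $G$-stable, so $S_i=S_i^X|_U$ for a chain of subobjects $S_i^X\subset\mathcal C$ on $X$. Each $S_i^X/S_{i+1}^X$ has the single slope $\mu_i$ at the generic point, so it is isoclinic of slope $\mu_i$ on $X$ by (GK).

(3) Let $u\in U$ be a closed point with residue field $\mathbb F_{q^m}$, put $K_u=W(\mathbb F_{q^m})[1/p]$, and fix an embedding $K_u\subset\overline{\mathbb Q}_p$ over $\mathbb Q_q$. For an object $(M,\gamma)$ on $U$ with coefficient field $L$, let $M_u$ be the fiber of $M$ over $K_u$, formed with Lemma~\ref{lem:j}, and put $\omega_u(M)=M_u\otimes_{K_u\otimes_{\mathbb Q_q}L}\overline{\mathbb Q}_p$. This is a fiber functor. Since $\sigma^m$ is the identity on $K_u$, the operator $\varphi^m$ acts linearly on $\omega_u(M)$, compatibly with morphisms and tensor products. Let $\omega_u(M)_\mu$ be the sum of its generalized eigenspaces for eigenvalues of $p$-adic valuation $m\mu$. This is a $\mathbb Q$-grading of the tensor functor $\omega_u$. If $M$ is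 isoclinic of slope $\mu$, then $\varphi^{a}$ maps some lattice of the geometric fiber onto $p^{b}$ times itself with $b/a=\mu$, so all eigenvalues of $\varphi^m$ have valuation $m\mu$. Hence $\omega_u(M^{\le\mu})=\bigoplus_{\mu'\le\mu}\omega_u(M)_{\mu'}$ whenever $M$ has a slope filtration.

The isomorphisms between two fiber functors on $\langle\mathcal C|_U\rangle$ form a torsor under the algebraic group $G(\mathcal C|_U)$, which has a point over $\overline{\mathbb Q}_p$. So we may transport the grading to $\omega$. Let $c\ge1$ be a common denominator of $\mu_1,\dots,\mu_l$; all degrees occurring in $\langle\mathcal C|_U\rangle$ lie in $c^{-1}\mathbb Z$. Letting $t$ act by $t^{-c\mu}$ in degree $\mu$ defines a cocharacter $\nu$ of $G(\mathcal C|_U)$. Conjugation by $\nu(t)$ multiplies the component of $g\in GL(\omega(\mathcal C))$ from degree $\mu$ to degree $\mu'$ by $t^{c(\mu-\mu')}$. So $g\in P_{GL}(\nu)$ if and only if the components with $\mu'>\mu$ vanish, that is, if and only if $g$ stabilizes $S_\bullet$. As $G$ is closed in $GL(\omega(\mathcal C))$, we have $P_{GL}(\nu)\cap G=P_G(\nu)$, and Theorem~\ref{thm:main} gives the first claim.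

If $\mathcal C$ is semisimple, then $\omega(\mathcal C)$ is a faithful semisimple representation of $G$. The unipotent radical of $G$ is normal and has nonzero fixed vectors in each simple summand, so it acts trivially and is trivial. Finally $\nu$ takes values in $G^\circ$, and $P_G(\nu)\cap G^\circ=P_{G^\circ}(\nu)$ is a parabolic subgroup of the connected reductive group $G^\circ$ \cite[\S8.4 and \S15.1]{Springer}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cebotarev}
\emph{Variations on a Tannakian Cebotarev density theorem}, \texttt{https://webusers.imj-prg.fr/\~{}anna.cadoret/CeboTannakian.pdf}.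

\bibitem{SGA2}
\emph{SGA 2}.

\bibitem{Springer}
Springer, \emph{Linear Algebraic Groups}.

\end{thebibliography}
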